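# Observing the heat equation through a potential in $L^\infty(0,T;L^{N/2+\epsilon})$

## 1. The potential $|x|^{-7/4}$ on the unit ball of $\mathbb R^3$

Let $\Omega$ be the unit ball of $\mathbb R^3$, let $V(x)=|x|^{-7/4}$, and let $z$ solve
$$z_t+\Delta z+Vz=0\ \text{ in }\Omega\times(0,T),\qquad z=0\ \text{ on }\partial\Omega,\qquad z(T)=z_T .$$
The datum is given at time $T$ and the equation runs backward from $T$ to $0$. After $t\mapsto T-t$ it is the ordinary heat equation with a potential, and $z(0)$ is its final state. Suppose we measure $z$ everywhere in $\Omega$ during $(0,T)$. Do we control $z(0)$?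

Hardy's inequality in $\mathbb R^3$ says $\int |x|^{-2}y^2\le 4\int|\nabla y|^2$ for $y\in H_0^1(\Omega)$. If $|x|\le 8^{-4}$, then $|x|^{1/4}\le\frac18$, so $|x|^{-7/4}\le\frac18|x|^{-2}$. If $|x|\ge 8^{-4}$, then $|x|^{-7/4}\le 8^{7}$. Hence
$$\int Vy^2\le \tfrac12\int|\nabla y|^2+8^7\int y^2 .$$
Multiply the equation by $z$ and integrate over $\Omega$:
$$\tfrac12\tfrac{d}{dt}\|z\|_2^2=\|\nabla z\|_2^2-\int Vz^2\ge -8^7\|z\|_2^2 .$$
So $e^{2\cdot 8^7t}\|z(t)\|_2^2$ is non-decreasing, and integrating $\|z(0)\|_2^2\le e^{2\cdot8^7t}\|z(t)\|_2^2$ over $(0,T)$ gives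
$$\int_\Omega |z(x,0)|^2dx\le \frac{e^{2\cdot 8^7T}}{T}\iint_{\Omega\times(0,T)}|z|^2\,dx\,dt .$$

Observation from the whole ball therefore works. Now shrink the observation region to a small ball $\omega$ close to the boundary. The energy identity says nothing about where the mass of $z$ sits, so the argument collapses. Is there still an inequality
$$\int_\Omega|z(x,0)|^2dx\le C\iint_{\omega\times(0,T)}|z|^2\,dx\,dt\ ?$$

How singular is this $V$ on the Lebesgue scale? We have $\int_\Omega V^q=4\pi\int_0^1r^{2-7q/4}dr$, finite exactly when $q<\frac{12}7$. Here $\frac N2=\frac32<\frac{12}7<2=\frac{2N}3$. So $V\in L^{N/2+\epsilon}$ for small $\epsilon$, but $V\notin L^{2N/3}$. These two exponents frame the talk.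

## 2. Observability and the theorem

Let $N\ge3$, let $\Omega\subseteq\mathbb R^N$ be a smooth bounded domain, $\omega\subset\Omega$ a non-empty open set, $T>0$. All functions are real valued. Consider
$$\begin{cases}\partial_tz+\Delta z+Vz=0&\text{in }\Omega\times(0,T),\\ z=0&\text{on }\partial\Omega\times(0,T),\\ z(T)=z_T\in L^2(\Omega).\end{cases}\tag{2.1}$$

**Definition.** System (2.1) is *observable from $\omega$* if there is a constant $C$ such that for all $z_T\in L^2(\Omega)$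
$$\int_\Omega|z(x,0)|^2dx\le C\iint_{\omega\times(0,T)}|z(x,t)|^2\,dx\,dt .\tag{2.2}$$

Section 1 is the example $\omega=\Omega$. The problem comes from "Control and stabilization properties for a singular heat equation with an inverse-square potential". It recalls that (2.2) holds for every open $\omega$ when $V\in L^\infty(\Omega\times(0,T))$, and that this has been extended to $V\in L^\infty((0,T);L^{2N/3}(\Omega))$. It asks about $V\in L^\infty((0,T);L^{N/2+\epsilon}(\Omega))$, $\epsilon>0$. The answer is yes, with an explicit constant.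

**Theorem 2.1.** *Let $N/2<q<\infty$, $\kappa:=\frac N{2q}\in(0,1)$, let $V\in L^\infty((0,T);L^q(\Omega))$ and $M:=\|V\|_{L^\infty L^q}$. Then (2.1) is observable from every non-empty open $\omega\subset\Omega$ for every $T>0$, and the constant in (2.2) may be taken to be*
$$\exp\Big(C\big(1+\tfrac1T+M^{\frac2{3(1-\kappa)}}\big)\Big),\qquad C=C(\Omega,\omega,q).$$

The question is the case $q=\frac N2+\epsilon$. Nothing is claimed for the endpoint $q=\frac N2$.

**Exponents.** Put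
$$p=\frac{2q}{q+1},\qquad p'=\frac{2q}{q-1}.$$
Then $\frac1p=\frac12+\frac1{2q}$ and $\frac1{p'}=\frac12-\frac1{2q}=\frac12-\frac\kappa N$. Hence $\frac1p+\frac1{p'}=1$, $\frac1p-\frac1{p'}=\frac1q$, and $1<p<2<p'<\frac{2N}{N-2}$, the last inequality being exactly $q>\frac N2$. We write $L^aL^b$ for $L^a_t(L^b_x)$. Since $\frac1p=\frac1q+\frac1{p'}$, Hölder's inequality gives
$$\|Vw\|_{L^2L^p}\le\|V\|_{L^\infty L^q}\|w\|_{L^2L^{p'}} .\tag{2.3}$$
For the potential of Section 1 one may take $q=\frac53$. Then $\kappa=\frac9{10}$, $p=\frac54$, $p'=5$, while $\frac{2N}{N-2}=6$.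

The letter $C$ denotes constants depending only on $\Omega,\omega,q$ and fixed auxiliary choices. $C_\lambda$ may also depend on a parameter $\lambda$ introduced below.

## 3. Energy estimates and reduction to bounded potentials

**Step 1: the form inequality.** *This step makes the problem well posed and replaces Hardy's inequality of Section 1.* For $y\in H_0^1(\Omega)$, Hölder between $L^2$ and $L^{2N/(N-2)}$ and Sobolev's inequality give $\|y\|_{p'}\le C\|y\|_2^{1-\kappa}\|\nabla y\|_2^\kappa$, because $\frac1{p'}=\frac{1-\kappa}2+\kappa(\frac12-\frac1N)$. With Poincaré, also $\|y\|_{p'}\le C\|\nabla y\|_2$. Since $\frac1q+\frac2{p'}=1$, Hölder and Young's inequality (exponents $\frac1{1-\kappa}$ and $\frac1\kappa$) give for a.e. $t$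
$$\int|V|y^2\le M\|y\|_{p'}^2\le CM\|y\|_2^{2(1-\kappa)}\|\nabla y\|_2^{2\kappa}\le\tfrac12\|\nabla y\|_2^2+CM^{1/(1-\kappa)}\|y\|_2^2 .\tag{3.1}$$

**Step 2: well-posedness.** *We fix the meaning of a solution.* A solution of (2.1) is a $z\in E:=C([0,T];L^2(\Omega))\cap L^2(0,T;H^1_0(\Omega))$ with $z(T)=z_T$ that satisfies the equation in $\mathcal D'(\Omega\times(0,T))$. By (3.1) the forms $\int(\nabla u\cdot\nabla v-V(t)uv)$ on $H_0^1(\Omega)$ are measurable in $t$, uniformly bounded, and coercive up to a multiple of $\|u\|_2^2$. Lions' theorem, after $t\mapsto T-t$, gives existence and uniqueness in $\{z\in L^2H_0^1,\ z_t\in L^2H^{-1}\}\subset E$. Conversely, if $z\in E$ is a solution, then $Vz\in L^2L^p\subset L^2H^{-1}$ (dual to $H_0^1\subset L^{p'}$), so $z_t\in L^2H^{-1}$. Thus the solution in $E$ is unique, and $\frac12\frac d{dt}\|z\|_2^2=\langle z_t,z\rangle$.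

**Step 3: truncation.** *It suffices to treat bounded $V$, provided the constant depends on $V$ only through $M$.* Let $V_m=\max(-m,\min(V,m))$ and let $z_m$ solve (2.1) with $V_m$ and the same datum. Then $y=z_m-z$ satisfies
$$y_t+\Delta y+V_my=f_m:=(V-V_m)z,\qquad y(T)=0 .$$
Pair with $y$ and integrate over $(t,T)$. Since $|V_m|\le|V|$, (3.1) applies to $V_m$, and $|\int f_my|\le\|f_m\|_p\|y\|_{p'}\le\frac14\|\nabla y\|_2^2+C\|f_m\|_p^2$. So
$$\tfrac12\|y(t)\|_2^2+\int_t^T\|\nabla y\|_2^2=\int_t^T\!\!\int V_my^2-\int_t^T\!\!\int f_my\le\tfrac34\int_t^T\|\nabla y\|_2^2+C_V\int_t^T\|y\|_2^2+C\|f_m\|^2_{L^2L^p},$$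
and Gronwall gives $\|y\|_{C([0,T];L^2)}\le C_{V,T}\|f_m\|_{L^2L^p}$. Now $|f_m|\le|Vz|\in L^2L^p$ and $f_m\to0$ a.e. As $p<\infty$, dominated convergence (first in $x$, then in $t$) gives $f_m\to0$ in $L^2L^p$. So $z_m\to z$ in $C([0,T];L^2)$. As $\|V_m\|_{L^\infty L^q}\le M$, an inequality (2.2) for all $z_m$ with a constant depending only on $M$ passes to the limit.

**Step 4: regular data.** *We want to apply the equation almost everywhere.* For bounded $V$ both sides of (2.2) are continuous in $z_T\in L^2(\Omega)$, so we may take $z_T\in H_0^1(\Omega)$. Then $z$ solves the backward heat equation with source $-Vz\in L^2$, and parabolic regularity gives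
$$z\in H^1(0,T;L^2(\Omega))\cap L^2(0,T;H^2(\Omega)\cap H_0^1(\Omega)).$$

**Step 5: short times.** *We may assume $T\le1$ when proving existence of a constant.* If (2.2) holds on $(0,T_1)$ with $T_1<T$, apply it to the restriction of $z$, with datum $z(T_1)$. The left side is the same and the right side only grows when $T_1$ is replaced by $T$.

## 4. Exponential weights: a computation on the line

The tool that sees from a small $\omega$ is a *Carleman estimate*: a weighted inequality with a large parameter. Here is the smallest one. Let $z\in C_c^\infty(\mathbb R)$, $s>0$, and $w=e^{sx^2/2}z$. Then $e^{sx^2/2}z'=w'-sxw$, and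
$$\|w'-sxw\|^2=\|w'\|^2+s^2\|xw\|^2-2s\int xww'=\|w'\|^2+s^2\|xw\|^2+s\|w\|^2 .$$
So $s\|e^{sx^2/2}z\|^2\le\|e^{sx^2/2}z'\|^2$. The gain $s\|w\|^2$ comes from integrating the cross term by parts. If moreover $z'=az$ with $|a|\le A$, the right side is at most $A^2\|e^{sx^2/2}z\|^2$, and choosing $s>A^2$ forces $z=0$: the potential $a$ has been *absorbed* by the large parameter.

For the heat equation we do the same: conjugate by $e^\psi$, split the operator into two pieces, and integrate the cross terms by parts. A region where the weight has critical points has to be paid for, and it will be placed inside $\omega$.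

## 5. The doubled domain and the weight

Later we compare the conjugated operator with constant-coefficient operators on all of $\mathbb R^N$, on small boxes. A box touching $\partial\Omega$ would spoil this, so first we remove the boundary.

**Step 1: the double.** *We build a closed manifold with a Lipschitz metric.* Let $d$ be the distance to $\partial\Omega$. Boundary normal coordinates identify a neighborhood of $\partial\Omega$ in $\overline\Omega$ with $\partial\Omega\times[0,R)$, with Euclidean metric $dd^2+\gamma_{\alpha\beta}(y',d)\,dy'^\alpha dy'^\beta$, $\gamma$ smooth. Let $D$ be two copies $\Omega_1,\Omega_2$ of $\overline\Omega$ glued along $\partial\Omega$, with smooth structure near $\partial\Omega$ given by $\partial\Omega\times(-R,R)$. Let $g$ be the Euclidean metric on each copy, that is, $dd^2+\gamma(y',|d|)$ on the collar. Then $D$ is a compact connected smooth $N$-manifold without boundary, and $g$ is Lipschitz. For the unit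 ball of $\mathbb R^3$ the collar metric is $dd^2+(1-|d|)^2g_{S^2}$, which is Lipschitz but not $C^1$ at $d=0$.

From now on $\nabla,\Delta,|\cdot|,\langle\cdot,\cdot\rangle$ and integrals on $D$ refer to $g$. In coordinates $\Delta u=(\det g)^{-1/2}\partial_i((\det g)^{1/2}g^{ij}\partial_ju)$, so
$$\Delta u=\partial_i(g^{ij}\partial_ju)+b^j\partial_ju,\qquad g^{ij}\text{ Lipschitz},\quad b^j\in L^\infty .\tag{5.1}$$

**Step 2: regularity on $D$.** *We need $H^2$ and maximal regularity despite the Lipschitz metric.* By Gilbarg–Trudinger, Thm 8.8 (divergence form, Lipschitz leading and bounded lower-order coefficients), weak solutions $u\in H^1(D)$ of $-\Delta u+u=f\in L^2(D)$ lie in $H^2(D)$. So $A=-\Delta$ is non-negative and self-adjoint on $L^2(D)$ with domain $H^2(D)$. Let $Q=D\times(0,T)$ and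
$$\mathcal Z:=H^1(0,T;L^2(D))\cap L^2(0,T;H^2(D))\subset C([0,T];H^1(D)).$$
For every $h\in L^2(Q)$ there are $\pi,y\in\mathcal Z$ with
$$\pi_t+\Delta\pi=h,\ \pi(T)=0;\qquad -y_t+\Delta y=h,\ y(0)=0 .\tag{5.2}$$
Indeed $\pi(t)=-\int_t^Te^{-(t'-t)A}h(t')\,dt'$. By the spectral theorem and Young's inequality in $t$, $\|A\pi\|_{L^2(Q)}\le\sup_{\alpha>0}\big(\alpha\int_0^\infty e^{-\alpha\tau}d\tau\big)\|h\|=\|h\|$. Likewise for $y(t)=-\int_0^te^{-(t-t')A}h(t')\,dt'$.

**Step 3: odd reflection.** *We transplant $z$ to $D$.* On a line, $u(d)=d+d^2$ on $d\ge0$ has odd reflection $d+d|d|$, whose second derivative $2\,\mathrm{sgn}\,d$ is bounded; the even reflection $|d|+d^2$ has a Dirac mass in its second derivative. The same works here. Let $u\in H^2\cap H_0^1(\Omega)$ and let $\tilde u$ be $u$ on $\Omega_1$ and $-u$ at mirror points of $\Omega_2$. As $u$ has zero trace, $\tilde u\in H^1(D)$. On the collar, $\partial_{y'}\tilde u$ is the odd extension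 of $\partial_{y'}u$, which has zero trace, and $\partial_d\tilde u$ is the even extension of $\partial_du\in H^1$; both are in $H^1$. So $\tilde u\in H^2(D)$ with $\|\tilde u\|_{H^2(D)}\le C\|u\|_{H^2(\Omega)}$. Applied to $z$ of Section 3, Step 4, with $\tilde V$ the even extension of $V$:
$$\tilde z\in\mathcal Z,\qquad\tilde z_t+\Delta\tilde z=-\tilde V\tilde z\quad\text{a.e. in }Q .\tag{5.3}$$
Regard $\omega\subset\Omega_1\subset D$ and fix a non-empty open $\omega_0\Subset\omega$.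

**Step 4: a function with no critical points off $\omega_0$.** *The weight must have non-zero gradient outside the observed region.* Take a Morse function $f$ on $D$ with critical points $x_1,\dots,x_l$, and distinct points $y_1,\dots,y_l\in\omega_0$. As $D$ is connected of dimension at least $2$, there is a diffeomorphism $\Theta$ of $D$ with $\Theta(y_i)=x_i$. Put $\eta=f\circ\Theta+\mathrm{const}\ge0$. Its critical points are the $y_i$, so by compactness $|\nabla\eta|\ge a_0>0$ on $D\setminus\omega_0$.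

**Step 5: the weight.** For $\lambda\ge1$ let
$$\varphi=e^{\lambda\eta}\ge1,\qquad B=e^{2\lambda(\max\eta+1)},\qquad\sigma(t)=\frac s{t(T-t)},\qquad\psi(x,t)=\sigma(t)(\varphi(x)-B).$$
Then $-B\sigma\le\psi\le-c\sigma$ with $c>0$. Throughout, $T\le1$ and $s\ge K_0T$, where $K_0\ge12$ is fixed after $\lambda$. With $\theta=\frac1{t(T-t)}\ge\frac4{T^2}$ we have $\theta'=-(T-2t)\theta^2$ and $0\le\theta''=2\theta^2+2(T-2t)^2\theta^3\le3T^2\theta^3$, the last since $\theta^2=t(T-t)\theta^3\le\frac{T^2}4\theta^3$. As $\sigma=s\theta$ and $T/s\le1/K_0$,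
$$\sigma\ge\frac{4s}{T^2}\ge4K_0,\qquad|\sigma'|\le\frac{\sigma^2}{K_0},\qquad|\sigma''|\le\frac{3\sigma^3}{K_0}.\tag{5.4}$$

**Step 6: conjugation.** Let $L=\partial_t+\Delta$ and $w=e^\psi z$. From $e^\psi\nabla z=\nabla w-w\nabla\psi$ one gets $e^\psi Lz=Pw$ with
$$Pw=w_t+\Delta w-2\langle\nabla\psi,\nabla w\rangle+(\beta-\Delta\psi)w,\qquad\beta:=|\nabla\psi|^2-\psi_t .\tag{5.5}$$
The formal adjoint is
$$P^*v=-v_t+\Delta v+2\langle\nabla\psi,\nabla v\rangle+(\beta+\Delta\psi)v=e^{-\psi}(-\partial_t+\Delta)(e^\psi v).\tag{5.6}$$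
For fixed $\lambda$: $|\nabla\psi|,|\Delta\psi|\le C\sigma$ and $|\beta|\le C\sigma^2$.

## 6. The $L^2$ Carleman estimate on the double

Here $\|\cdot\|$ is the norm of $L^2(Q)$ and $\iint=\iint_Q$.

**Proposition 6.1.** *One can fix $\lambda,K_0,C$ such that for $T\le1$, $s\ge K_0T$, $z\in\mathcal Z$, $w=e^\psi z$:*
$$\|\sigma^{3/2}w\|^2+\|\sigma^{1/2}\nabla w\|^2\le C\big(\|Pw\|^2+\|\sigma^{3/2}w\|^2_{L^2(\omega\times(0,T))}\big).$$

**Step 1: splitting.** *We choose two pieces whose cross term is positive off $\omega_0$.* For every $a$, $\sigma^ae^\psi$ is bounded and tends to $0$ uniformly as $t\to0,T$. So $\sigma^aw,\sigma^a\nabla w,\sigma^a\Delta w,\sigma^aw_t\in L^2(Q)$, $w\in\mathcal Z$, and $\sigma^aw(t)\to0$ in $H^1(D)$ as $t\to0,T$. This kills all boundary terms in $t$. Let $k=2\lambda^2\sigma\varphi|\nabla\eta|^2$, which is Lipschitz in $x$, and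
$$P_1w=\Delta w+\beta w,\qquad P_2w=w_t-2\langle\nabla\psi,\nabla w\rangle-kw,\qquad Rw=(k-\Delta\psi)w .$$
Then $Pw=P_1w+P_2w+Rw$ and $|Rw|\le C_\lambda\sigma|w|$.

**Step 2: a Rellich identity.** *This handles $\Delta w\,\langle\nabla\psi,\nabla w\rangle$ on a Lipschitz metric.* For $u\in H^2(D)$,
$$-\int\Delta u\,\langle\nabla\psi,\nabla u\rangle=\int\nabla^2\psi(\nabla u,\nabla u)-\tfrac12\int\Delta\psi|\nabla u|^2 .\tag{6.1}$$
Since $\langle\nabla\psi,\nabla u\rangle=g^{ij}\partial_i\psi\,\partial_ju\in H^1(D)$, the left side is $\int\langle\nabla u,\nabla\langle\nabla\psi,\nabla u\rangle\rangle$. Almost everywhere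
$$\langle\nabla u,\nabla\langle\nabla\psi,\nabla u\rangle\rangle=\nabla^2\psi(\nabla u,\nabla u)+\tfrac12\langle\nabla\psi,\nabla|\nabla u|^2\rangle .$$
This is the usual Riemannian identity. It contains only first derivatives of $g$ (through Christoffel symbols, which are in $L^\infty$), so for Lipschitz $g$ it holds a.e. by the product rule. Here $|\nabla u|^2\in W^{1,1}$. Finally $\int\langle\nabla\psi,\nabla h\rangle=-\int\Delta\psi\,h$ for $h\in W^{1,1}(D)$, because $\sqrt{\det g}\,g^{ij}\partial_j\psi$ is Lipschitz. Take $h=\frac12|\nabla u|^2$.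

**Step 3: the six cross terms.** *We compute $2\iint P_1w\,P_2w$.*

* $2\iint\Delta w\,w_t=-\int_0^T\frac d{dt}\|\nabla w\|_2^2\,dt=0$.
* $-4\iint\Delta w\langle\nabla\psi,\nabla w\rangle=\iint[4\nabla^2\psi(\nabla w,\nabla w)-2\Delta\psi|\nabla w|^2]$, by (6.1).
* $-2\iint kw\Delta w=\iint[2k|\nabla w|^2+2w\langle\nabla k,\nabla w\rangle]$.
* $2\iint\beta ww_t=-\iint\beta_tw^2$.
* $-4\iint\beta w\langle\nabla\psi,\nabla w\rangle=-2\iint\beta\langle\nabla\psi,\nabla(w^2)\rangle=2\iint(\langle\nabla\beta,\nabla\psi\rangle+\beta\Delta\psi)w^2$.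
* $-2\iint\beta kw^2$.

**Step 4: gradient terms.** *We find positivity in $|\nabla w|^2$.* We have
$$\nabla^2\psi=\sigma\lambda\varphi(\nabla^2\eta+\lambda\,d\eta\otimes d\eta),\qquad\Delta\psi=\sigma\lambda\varphi(\Delta\eta+\lambda|\nabla\eta|^2).$$
The part $4\sigma\lambda^2\varphi\langle\nabla\eta,\nabla w\rangle^2$ is non-negative and is dropped. The $\lambda^2$ parts of $-2\Delta\psi$ and $2k$ are $-2\sigma\lambda^2\varphi|\nabla\eta|^2$ and $+4\sigma\lambda^2\varphi|\nabla\eta|^2$. Hence, with $C$ independent of $\lambda$,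
$$4\nabla^2\psi(\nabla w,\nabla w)-2\Delta\psi|\nabla w|^2+2k|\nabla w|^2\ge(2\lambda^2|\nabla\eta|^2-C\lambda)\sigma\varphi|\nabla w|^2 .$$

**Step 5: zero-order terms.** *We find positivity in $w^2$.* Let $\beta_0=|\nabla\psi|^2=\sigma^2\lambda^2\varphi^2|\nabla\eta|^2$. Then $\nabla\beta_0=2\sigma^2\lambda^3\varphi^2|\nabla\eta|^2\nabla\eta+\sigma^2\lambda^2\varphi^2\nabla|\nabla\eta|^2$ and $\nabla\psi=\sigma\lambda\varphi\nabla\eta$, so
$$2\langle\nabla\beta_0,\nabla\psi\rangle+2\beta_0\Delta\psi-2\beta_0k=(4+2-4)\sigma^3\lambda^4\varphi^3|\nabla\eta|^4+O(\sigma^3\lambda^3\varphi^3),$$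
with $O$ uniform in $\lambda$. As $\beta=\beta_0-\psi_t$, the remaining coefficients are $-\partial_t\beta_0+\psi_{tt}-2\langle\nabla\psi_t,\nabla\psi\rangle-2\psi_t\Delta\psi+2\psi_tk$. Each contains $\sigma\sigma'$ or $\sigma''$, so by (5.4) they are at most $C_\lambda\sigma^3/K_0$ in modulus.

**Step 6: choosing $\lambda$, then $K_0$.** The leftovers are small: $|2w\langle\nabla k,\nabla w\rangle|\le C_\lambda\sigma|w||\nabla w|\le C_\lambda\sigma^{-1}(\sigma^3w^2+\sigma|\nabla w|^2)$ and $\|Rw\|^2\le C_\lambda\iint\sigma^{-1}\sigma^3w^2$, where $\sigma^{-1}\le\frac1{4K_0}$. Also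
$$\|P_1w\|^2+\|P_2w\|^2+2\iint P_1wP_2w=\|Pw-Rw\|^2\le2\|Pw\|^2+2\|Rw\|^2 .\tag{6.2}$$
Off $\omega_0$ we have $|\nabla\eta|\ge a_0$. Fix $\lambda$ so large that there $2\lambda^2|\nabla\eta|^2-C\lambda\ge\lambda^2a_0^2$ and $2\lambda^4|\nabla\eta|^4-C\lambda^3\ge\lambda^4a_0^4$, then $K_0$ so large that all terms with factor $C_\lambda/K_0$ are absorbed off $\omega_0$. Terms on $\omega_0$ go to the right:
$$\|\sigma^{3/2}w\|^2+\|\sigma^{1/2}\nabla w\|^2\le C\Big(\|Pw\|^2+\iint_{\omega_0\times(0,T)}(\sigma^3w^2+\sigma|\nabla w|^2)\Big).$$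

**Step 7: removing the local gradient.** Let $\chi\in C_c^\infty(\omega)$, $0\le\chi\le1$, $\chi=1$ on $\omega_0$. Multiply (5.5) by $\sigma\chi^2w$ and integrate by parts in $\Delta w$:
$$\iint\sigma\chi^2|\nabla w|^2=\iint\sigma\chi^2w\big(w_t-2\langle\nabla\psi,\nabla w\rangle+(\beta-\Delta\psi)w-Pw\big)-2\iint\sigma\chi w\langle\nabla\chi,\nabla w\rangle .$$
Term by term: $|\iint\sigma\chi^2ww_t|=\frac12|\iint\sigma'\chi^2w^2|\le\iint\sigma^3\chi^2w^2$; $2\sigma\chi^2|w||\nabla\psi||\nabla w|\le\frac14\sigma\chi^2|\nabla w|^2+C\sigma^3\chi^2w^2$; $\sigma\chi^2|\beta-\Delta\psi|w^2\le C\sigma^3\chi^2w^2$; $\sigma\chi^2|w||Pw|\le|Pw|^2+\sigma^2\chi^2w^2$; and $2\sigma\chi|w||\nabla\chi||\nabla w|\le\frac14\sigma\chi^2|\nabla w|^2+C\sigma|\nabla\chi|^2w^2$. Half of the left side is absorbed, leaving $\iint\sigma\chi^2|\nabla w|^2\le C(\|Pw\|^2+\iint_{\omega\times(0,T)}\sigma^3w^2)$. This proves Proposition 6.1. $\square$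

From now on $\lambda$ and $K_0$ are fixed.

## 7. Absorbing $V$ in $L^2$ stops at $q=\frac{2N}3$

The sensible first attempt is to apply Proposition 6.1 to $\tilde z$, where $Pw=-\tilde Vw$, and absorb $\|\tilde Vw\|$ into the left side. Let us give this attempt its best chance. Keeping $\|P_1w\|^2$ in (6.2) costs nothing, and $\Delta w=P_1w-\beta w$ with $\sigma^{-1/2}|\beta w|\le C\sigma^{3/2}|w|$. So we may add $\|\sigma^{-1/2}\Delta w\|^2$ to the left side of Proposition 6.1, and by Section 5, Step 2, $\sigma^{-1/2}\|w\|_{H^2}$ is controlled as well.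

Take $q>\frac{2N}3$, so $q>2$ and $\kappa<\frac34$, and $\frac1r=\frac12-\frac1q=\frac12-\frac{2\kappa}N>0$. By Hölder and the Gagliardo–Nirenberg inequality, at each time,
$$\|\tilde Vw\|_2\le2M\|w\|_r\le CM\|w\|_2^{1-\kappa}\|w\|_{H^2}^\kappa=CM\,\sigma^{-(\frac32-2\kappa)}\big(\sigma^{3/2}\|w\|_2\big)^{1-\kappa}\big(\sigma^{-1/2}\|w\|_{H^2}\big)^\kappa .$$
The power of $\sigma$ is negative exactly because $\kappa<\frac34$, so for $s$ large the term is absorbed. For $q<\frac{2N}3$ it is not, and no cleverer interpolation helps. Fix a time, a ball in $\Omega_1$, and take a bump $w(x)=b(\sigma(x-x_0))$, $b\in C_c^\infty$ with $b=1$ on the unit ball, and $V=\sigma^{N/q}1_{|x-x_0|<1/\sigma}$. Then $\|V\|_q$ does not depend on $\sigma$, the quantities $\sigma^{3/2}\|w\|_2,\ \sigma^{1/2}\|\nabla w\|_2,\ \sigma^{-1/2}\|\Delta w\|_2$ are all constant multiples of $\sigma^{\frac32-\frac N2}$, while $\|Vw\|_2$ is a constant multiple of $\sigma^{\frac Nq-\frac N2}$.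 The ratio $\sigma^{\frac Nq-\frac32}$ blows up when $q<\frac{2N}3$.

So the left side of the $L^2$ estimate does not contain enough information. What did it forget? The Fourier transform of the bump fills the whole ball $|\xi|\lesssim\sigma$. But with coefficients frozen, $P$ is $\partial_t+\Delta-2A_0\cdot\nabla+\mu$ up to lower-order terms, with $\mu$ of size at most $\sigma^2$, and its behavior at frequency $\xi$ over a time $\tau$ is governed by $e^{-\tau||\xi|^2-\mu|}$. Only a neighborhood of the *sphere* $|\xi|^2=\mu$ matters, and for functions living near a sphere the Stein–Tomas theorem beats Sobolev's inequality.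

The plan is therefore to measure $w$ in $L^2L^{p'}$ and the term $Vw$ in $L^2L^p$, as (2.3) suggests, and to prove
$$\|\sigma^{\frac32-\frac34\kappa}w\|_{L^2L^{p'}}\le C\|\sigma^{\frac34\kappa}Vw\|_{L^2L^p}+\cdots .$$
The net power is $\frac32-\frac32\kappa$, positive for every $\kappa<1$, that is, for every $q>\frac N2$.

## 8. Heat multipliers near a sphere

For $\mu\in\mathbb R$ let $\Pi_+,\Pi_-$ be the Fourier projections on $\{|\xi|^2\ge\mu\}$ and $\{|\xi|^2<\mu\}$ in $\mathbb R^N$, and for $\tau>0$ let $S(\tau)$ be the multiplier $e^{-\tau||\xi|^2-\mu|}$.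

For $\mu\le0$ we have $\Pi_+=\mathrm{Id}$ and $S(\tau)=e^{\tau\mu}e^{\tau\Delta}$, and $\|e^{\tau\Delta}\|_{p\to p'}\le C\tau^{-\frac N2(\frac1p-\frac1{p'})}=C\tau^{-\kappa}$ is the classical heat estimate. The point of the next lemma is that the same bound holds uniformly in $\mu$, however large.

Recall the Stein–Tomas theorem in the following form. Let $dS_r$ be the surface measure of $|\xi|=r$ and, for Schwartz $f$, $E_rf(x)=(2\pi)^{-N}\int_{|\xi|=r}e^{ix\cdot\xi}\hat f(\xi)\,dS_r(\xi)$. If $1\le p\le\frac{2(N+1)}{N+3}$, then $\|E_1f\|_{p'}\le C\|f\|_p$.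

**Lemma 8.1.** *Uniformly in $\mu\in\mathbb R$ and $\tau>0$:*
$$\|S(\tau)\Pi_\pm\|_{L^p\to L^{p'}}\le C\tau^{-\kappa},\qquad\|S(\tau)\Pi_\pm\|_{L^2\to L^{p'}}\le C\tau^{-\kappa/2}.$$

**Step 1: $\frac N2<q\le\frac{N+1}2$.** *Here Stein–Tomas applies sphere by sphere*, since this range is $1<p\le\frac{2(N+1)}{N+3}$. Substituting $\xi=r\xi'$ and using that $f(\cdot/r)$ has Fourier transform $r^N\hat f(r\,\cdot)$, we get $E_rf(x)=r^{-1}\big(E_1[f(\cdot/r)]\big)(rx)$. Hence
$$\|E_r\|_{p\to p'}\le Cr^{-1+\frac Np-\frac N{p'}}=Cr^{\frac Nq-1}.$$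
In polar coordinates $S(\tau)\Pi_\pm f=\int e^{-\tau|r^2-\mu|}E_rf\,dr$ over $r^2\ge\mu$, respectively $r^2<\mu$. By Minkowski's inequality and $a=r^2$ (recall $\frac Nq=2\kappa$),
$$\|S(\tau)\Pi_\pm\|_{p\to p'}\le\frac C2\int_0^\infty e^{-\tau|a-\mu|}a^{\kappa-1}da\le\frac C2\Big(\int_0^{1/\tau}a^{\kappa-1}da+\tau^{1-\kappa}\cdot\frac2\tau\Big)\le C\tau^{-\kappa}.$$
On $a>1/\tau$ we used $a^{\kappa-1}\le\tau^{1-\kappa}$ and $\int e^{-\tau|a-\mu|}da\le\frac2\tau$; on $a<1/\tau$ we used $\kappa>0$. Density of Schwartz functions extends the bound.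

**Step 2: $q\ge\frac{N+1}2$.** *We interpolate.* Use Riesz–Thorin between the case $q_0=\frac{N+1}2$, where $\kappa_0=\frac N{N+1}$, and $\|S(\tau)\Pi_\pm\|_{2\to2}\le1$. Since $\frac1p-\frac12=\frac1{2q}$, the parameter is $\vartheta=\frac{q_0}q=\frac{N+1}{2q}$, and the resulting exponent is $\vartheta\kappa_0=\frac N{2q}=\kappa$.

**Step 3: the $L^2\to L^{p'}$ bound.** The operator $S(\tau)\Pi_\pm$ is self-adjoint on $L^2$ with square $S(2\tau)\Pi_\pm$. So $\|S(\tau)\Pi_\pm\|_{2\to p'}^2=\|(S(\tau)\Pi_\pm)(S(\tau)\Pi_\pm)^*\|_{p\to p'}=\|S(2\tau)\Pi_\pm\|_{p\to p'}\le C\tau^{-\kappa}$. $\square$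

Next, the inhomogeneous estimate on short time intervals. The drift $A_0$ has real coefficients, so it is a translation and costs nothing.

**Lemma 8.2.** *Let $c_0\mathrm{Id}\le g_0\le c_0^{-1}\mathrm{Id}$ be a constant symmetric matrix, $A_0\in\mathbb R^N$, $\Sigma\ge1$, $|\mu|\le C_1\Sigma^2$, $\epsilon_0=\pm1$, and $I$ a compact interval with $|I|\le4\Sigma^{-3/2}$. Let $u\in L^2(\mathbb R;H^1(\mathbb R^N))$ satisfy in $\mathcal D'(\mathbb R^N\times\mathbb R)$*
$$\epsilon_0\partial_tu+g_0^{ij}\partial_i\partial_ju-2\epsilon_0A_0\cdot\nabla u+\mu u=G_1+G_2+\operatorname{div}H,$$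
*where $u,G_1,G_2,H$ vanish for $t\notin I$, $G_1\in L^2L^2\cap L^2L^p$ and $G_2,H\in L^2L^2$. Then*
$$\|u\|_{L^2L^{p'}}\le C\Sigma^{-\frac32(1-\kappa)}\|G_1\|_{L^2L^p}+C\Sigma^{-\frac32+\frac34\kappa}\big(\|G_2\|_{L^2L^2}+\Sigma\|H\|_{L^2L^2}\big),$$
*with $C=C(N,q,c_0,C_1)$, independent of $A_0$.*

**Step 1: normalization.** *We reduce to $u_t+\Delta u+\mu u=G$.* The change $x=g_0^{1/2}x'$ turns $g_0^{ij}\partial_i\partial_j$ into the Laplacian, changes all norms by bounded factors, $H$ into $g_0^{-1/2}H$ and $A_0$ into $g_0^{-1/2}A_0$. So take $g_0=\mathrm{Id}$. If $\epsilon_0=-1$, the change $t\to-t$ gives the equation with $\epsilon_0=1$ and $-A_0$. Finally replace $u(x,t)$ by $u(x-2A_0t,t)$, whose time derivative is $(u_t-2A_0\cdot\nabla u)(x-2A_0t,t)$, and transform $G_1,G_2,H$ likewise. This is an isometry of all norms and removes $A_0$. Write $G=G_1+G_2+\operatorname{div}H$.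

**Step 2: a representation formula.** *We solve the equation frequency by frequency, in the stable time direction.* Fourier transform in $x$. Testing with products $a(t)b(\xi)$ from countable dense sets shows that for a.e. $\xi$, $\hat u(\cdot,\xi)$ and $\hat G(\cdot,\xi)$ are in $L^2(\mathbb R)$, vanish off $I$, and satisfy $\partial_t\hat u=\alpha\hat u+\hat G$ with $\alpha=|\xi|^2-\mu$. Thus $\hat u(\cdot,\xi)\in H^1(\mathbb R)$ has compact support, and $(e^{-\alpha t}\hat u)'=e^{-\alpha t}\hat G$ may be integrated from either end. Integrate from $+\infty$ if $\alpha\ge0$ and from $-\infty$ if $\alpha<0$. In both cases the factor is $e^{-|\alpha||t-t'|}$, and for $t\in I$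
$$u(t)=-\int_{t'\in I,\,t'>t}S(t'-t)\Pi_+G(t')\,dt'+\int_{t'\in I,\,t'<t}S(t-t')\Pi_-G(t')\,dt' .\tag{8.1}$$
Only $\tau=|t-t'|\le|I|$ occurs. By Young's inequality in $t$, if the operators have norm at most $k_0(\tau)$, the contribution has $L^2_t\to L^2_t$ bound $2\|k_0\|_{L^1(0,|I|)}$.

**Step 3: the contribution of $G_1$.** By Lemma 8.1, $k_0=C\tau^{-\kappa}$ from $L^p$ to $L^{p'}$, integrable since $\kappa<1$. The bound is $C|I|^{1-\kappa}\le C\Sigma^{-\frac32(1-\kappa)}$.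

**Step 4: the contribution of $G_2$.** Here $k_0=C\tau^{-\kappa/2}$ from $L^2$ to $L^{p'}$, and the bound is $C|I|^{1-\kappa/2}\le C\Sigma^{-\frac32+\frac34\kappa}$.

**Step 5: the contribution of $\operatorname{div}H$.** *Low frequencies are like $G_2$; high frequencies are smoothed.* Let $\Lambda=(2C_1+1)^{1/2}$. The part with $|\xi|\le\Lambda\Sigma$ has $L^2L^2$ norm at most $\Lambda\Sigma\|H\|$ and is treated as $G_2$. If $|\xi|>\Lambda\Sigma$, then $|\mu|\le C_1\Sigma^2\le\frac12|\xi|^2$, so $|\xi|^2-\mu\ge\frac12|\xi|^2$; only $\Pi_+$ occurs, and $|\xi|S(\tau/2)1_{|\xi|>\Lambda\Sigma}$ has $L^2\to L^2$ norm at most $\sup_\xi|\xi|e^{-\tau|\xi|^2/4}\le C\tau^{-1/2}$. Writing $S(\tau)=S(\tau/2)S(\tau/2)$ and using Lemma 8.1 for the other factor, $k_0=C\tau^{-(1+\kappa)/2}$, integrable since $\kappa<1$. The bound is $C|I|^{(1-\kappa)/2}\le C\Sigma^{-\frac34+\frac34\kappa}\le C\Sigma\cdot\Sigma^{-\frac32+\frac34\kappa}$, since $\Sigma\ge1$. $\square$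

## 9. Boxes of size $\sigma^{-1/2}$ in space and $\sigma^{-3/2}$ in time

We now freeze the coefficients of $P$ on boxes. Their size is dictated by the errors that Proposition 6.1 can pay for, namely $\sigma^{3/2}|w|+\sigma^{1/2}|\nabla w|$. Let the box have space size $\rho$ and time size $h$. Cutting off in time costs $h^{-1}|w|$, and cutting off in space costs $|\nabla\psi|\rho^{-1}|w|\sim\sigma\rho^{-1}|w|$; these require $h\gtrsim\sigma^{-3/2}$ and $\rho\gtrsim\sigma^{-1/2}$. Freezing $\beta$, which varies by $\sigma^2\rho+\sigma^3h$, requires $\rho\lesssim\sigma^{-1/2}$ and $h\lesssim\sigma^{-3/2}$. So $\rho=\sigma^{-1/2}$ and $h=\sigma^{-3/2}$.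

**Lemma 9.1.** *Let $\epsilon_0=\pm1$, $w\in H^1_{loc}((0,T);L^2(D))\cap L^2_{loc}((0,T);H^2(D))$ with $\sigma^{3/2}w,\sigma^{1/2}\nabla w\in L^2(Q)$, and*
$$\epsilon_0w_t+\Delta w-2\epsilon_0\langle\nabla\psi,\nabla w\rangle+\beta w=F_1+F_2\quad\text{a.e. in }Q,$$
*with $F_1\in L^2_{loc}((0,T);L^2(D))$, $F_2\in L^2(Q)$. Then*
$$\|\sigma^{\frac32-\frac34\kappa}w\|_{L^2L^{p'}}\le C\big(\|\sigma^{\frac34\kappa}F_1\|_{L^2L^p}+\|F_2\|+\|\sigma^{3/2}w\|+\|\sigma^{1/2}\nabla w\|\big).$$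

**Step 1: charts.** *We move to $\mathbb R^N$.* Let $\{\nu_k\}$ be a finite smooth partition of unity on $D$, with $\nu_k$ supported in a compact subset $K_k$ of a chart whose image is a ball on which $g^{ij}$ is Lipschitz and uniformly elliptic. Then $\nu_kw$ satisfies the same equation with $F_1$ replaced by $\nu_kF_1$ and $F_2$ by
$$\nu_kF_2+2\langle\nabla\nu_k,\nabla w\rangle+(\Delta\nu_k)w-2\epsilon_0\langle\nabla\psi,\nabla\nu_k\rangle w .$$
The new terms are $O(|\nabla w|+\sigma|w|)$, hence at most $C(\sigma^{1/2}|\nabla w|+\sigma^{3/2}|w|)$ as $\sigma\ge1$. Use (5.1), move $b^j\partial_j(\nu_kw)$ into $F_2$ as well, and write again $w,F_1,F_2$. In the chart, with $w$ supported in $K_k$,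
$$\epsilon_0w_t+\partial_i(g^{ij}\partial_jw)-2\epsilon_0A^j\partial_jw+\beta w=F_1+F_2,\qquad A^j=g^{ij}\partial_i\psi .\tag{9.1}$$

**Step 2: cutting time.** *The window must have length comparable to $\sigma^{-3/2}$, with $\sigma$ nearly constant on it.* Let $h=\sigma^{-3/2}$. By (5.4) and $K_0\ge12$, $|h'|=\frac32\sigma^{-5/2}|\sigma'|\le\frac32\sigma^{-1/2}/K_0\le\frac18$. As $1/h=s^{3/2}(t(T-t))^{-3/2}$ is not integrable at $0$ or at $T$, $\ell(t)=\int_{T/2}^tdt'/h$ is a diffeomorphism from $(0,T)$ onto $\mathbb R$. Take $\chi\in C_c^\infty(-1,1)$ with $\sum_{m\in\mathbb Z}\chi(\cdot-m)=1$ and put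
$$\chi_m(t)=\chi(\ell(t)-m),\quad t_m=\ell^{-1}(m),\quad\sigma_m=\sigma(t_m),\quad I_m=\ell^{-1}([m-1,m+1]).$$
Since $|d\log h/d\ell|=|h'|\le\frac18$, on $I_m$ the ratio $h/h(t_m)$ lies in $[e^{-1/8},e^{1/8}]$. Hence on $I_m$: $\sigma/\sigma_m\in[\frac12,2]$, $|I_m|\le2e^{1/8}\sigma_m^{-3/2}\le4\sigma_m^{-3/2}$ and $|\chi_m'|\le C\sigma_m^{3/2}$.

**Step 3: cutting space and freezing.** For each $m$ let $\zeta_n(x)=\zeta(\sigma_m^{1/2}x-n)$, $n\in\mathbb Z^N$, with $\zeta\in C_c^\infty(\mathbb R^N)$ and $\sum_n\zeta(\cdot-n)=1$. So $|\nabla\zeta_n|\le C\sigma_m^{1/2}$ and $|D^2\zeta_n|\le C\sigma_m$. Put $u=u_{mn}=\chi_m\zeta_nw$, extended by zero, and pick $x^*\in K_k\cap\operatorname{supp}\zeta_n$ (if this set is empty, $u=0$). On $\operatorname{supp}u$ we have $|x-x^*|\le C\sigma_m^{-1/2}$ and $|t-t_m|\le4\sigma_m^{-3/2}$. Let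
$$g_0=(g^{ij}(x^*)),\qquad A_0=A(x^*,t_m),\qquad\mu=\beta(x^*,t_m).$$
Then on $\operatorname{supp}u$
$$|g^{ij}-g_0^{ij}|\le C\sigma_m^{-1/2},\quad|A-A_0|\le C\sigma_m^{1/2},\quad|\beta-\mu|\le C\sigma_m^{3/2},\quad|\mu|\le C\sigma_m^2 .\tag{9.2}$$
The first holds because $g^{ij}$ is Lipschitz on a ball. For the others recall $A^j=\sigma g^{ij}\partial_i\varphi$ and $\beta=\sigma^2|\nabla\varphi|^2-\sigma'(\varphi-B)$. On $I_m$, by (5.4), $|\sigma-\sigma_m|\le C\sigma_m^2\sigma_m^{-3/2}=C\sigma_m^{1/2}$, $|\sigma^2-\sigma_m^2|\le C\sigma_m^{3/2}$ and $|\sigma'-\sigma'(t_m)|\le C\sigma_m^3\sigma_m^{-3/2}=C\sigma_m^{3/2}$. The variations in $x$ contribute $C\sigma_m\sigma_m^{-1/2}$ to $A$ and $C\sigma_m^2\sigma_m^{-1/2}$ to $\beta$.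

**Step 4: the equation on a box.** *All errors must be of the affordable size.* By (9.1) and the product rule,
$$\epsilon_0\partial_tu+g_0^{ij}\partial_i\partial_ju-2\epsilon_0A_0\cdot\nabla u+\mu u=G_1+G_2+\partial_iH^i,$$
with $G_1=\chi_m\zeta_nF_1$, $H^i=(g_0^{ij}-g^{ij})\partial_ju$ and
$$\begin{aligned}G_2={}&\chi_m\zeta_nF_2+\epsilon_0\chi_m'\zeta_nw+\chi_m\big(2g^{ij}\partial_i\zeta_n\partial_jw+\partial_i(g^{ij}\partial_j\zeta_n)w\big)\\&-2\epsilon_0(A\cdot\nabla\zeta_n)\chi_mw-2\epsilon_0(A_0-A)\cdot\nabla u+(\mu-\beta)u .\end{aligned}$$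
Use $|\nabla u|\le C(|\nabla w|+\sigma^{1/2}|w|)$ and $|A|\le C\sigma$. After $\chi_m\zeta_nF_2$ the terms are bounded in order by $\sigma^{3/2}|w|$; $\sigma^{1/2}|\nabla w|$ and $\sigma|w|$; $\sigma\cdot\sigma^{1/2}|w|$; $\sigma^{1/2}(|\nabla w|+\sigma^{1/2}|w|)$; $\sigma^{3/2}|w|$, up to constants. Also $\sigma_m|H|\le C\sigma^{1/2}(|\nabla w|+\sigma^{1/2}|w|)$. So on the support of the box
$$|G_2|+\sigma_m|H|\le|\chi_m\zeta_nF_2|+C(\sigma^{3/2}|w|+\sigma^{1/2}|\nabla w|).\tag{9.3}$$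
Lemma 8.2 with $\Sigma=\sigma_m\ge1$ and $I=I_m$ applies: $F_1$ is locally $L^2L^2$ in time and the box is bounded, so $G_1\in L^2L^2\cap L^2L^p$. Multiplying by $\sigma_m^{\frac32-\frac34\kappa}$, and noting $-\frac32(1-\kappa)+\frac32-\frac34\kappa=\frac34\kappa$,
$$\sigma_m^{\frac32-\frac34\kappa}\|u_{mn}\|_{L^2L^{p'}}\le C\big(\sigma_m^{\frac34\kappa}\|\chi_m\zeta_nF_1\|_{L^2L^p}+\|G_2\|+\sigma_m\|H\|\big).\tag{9.4}$$

**Step 5: summation.** *The inequalities $p\le2\le p'$ are what make the boxes add up.* At each point only a bounded number of $u_{mn}$ are non-zero, and $w=\sum u_{mn}$, so $|w|^{p'}\le C\sum|u_{mn}|^{p'}$. Since $p'\ge2$ and $p\le2$,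
$$\|w(t)\|_{p'}^2\le C\Big(\sum_{m,n}\|u_{mn}(t)\|_{p'}^{p'}\Big)^{2/p'}\le C\sum_{m,n}\|u_{mn}(t)\|_{p'}^2,$$
$$\sum_{m,n}\|\chi_m\zeta_nF_1(t)\|_p^2\le\Big(\sum_{m,n}\|\chi_m\zeta_nF_1(t)\|_p^p\Big)^{2/p}\le C\|F_1(t)\|_p^2 .$$
Only $m$ with $t\in I_m$ contribute, and there $\sigma\sim\sigma_m$. So multiply by the powers of $\sigma$, integrate in $t$, and insert the squares of (9.4). The $L^2$ terms (9.3) sum by bounded overlap. Finally sum over the finitely many charts; $L^a(D)$ norms on $K_k$ are comparable to $L^a(dx)$ norms. $\square$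

## 10. Duality and the $L^2L^p$–$L^2L^{p'}$ Carleman estimate

Lemma 9.1 still has $\|\sigma^{3/2}w\|$ and $\|\sigma^{1/2}\nabla w\|$ on the right. Proposition 6.1 would bound them by $\|Pw\|$, which contains $F_1$ in $L^2$, and Section 7 tells us not to go there. We must control $\|\sigma^{3/2}w\|$ by $F_1$ in $L^2L^p$. The way is duality: represent $\|\sigma^{3/2}w\|^2$ as a pairing of $F_1$ with a solution $v$ of the adjoint equation, and apply Lemma 9.1 with $\epsilon_0=-1$ to $v$, for which the $F_1$-slot is empty.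

**Theorem 10.1.** *There is $C_*$ such that for $T\le1$, $s\ge K_0T$, $z\in\mathcal Z$ with $Lz=f_1+f_2$, $f_i\in L^2(Q)$, and $w=e^\psi z$, $F_i=e^\psi f_i$:*
$$\|\sigma^{\frac32-\frac34\kappa}w\|_{L^2L^{p'}}+\|\sigma^{3/2}w\|\le C_*\big(\|\sigma^{\frac34\kappa}F_1\|_{L^2L^p}+\|F_2\|+\|\sigma^{3/2}w\|_{L^2(\omega\times(0,T))}\big).$$

Write $X,Z$ for the terms on the left and $N_1,\|F_2\|,Y$ for those on the right. All are finite: $\sigma^ae^\psi$ is bounded for every $a$, $z\in C([0,T];H^1(D))\subset L^\infty L^{p'}$, and $L^2(D)\subset L^p(D)$. We may assume $Z>0$ in Steps 1–5, whose goal is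
$$Z\le C(N_1+\|F_2\|+Y).\tag{10.1}$$

**Step 1: the dual function.** *We produce $v$ by the Riesz theorem.* On $\mathcal Z$ consider
$$a(\pi,\pi')=\iint e^{2\psi}L\pi\,L\pi'+\iint_{\omega\times(0,T)}\sigma^3e^{2\psi}\pi\pi' .$$
By Proposition 6.1, $\|\sigma^{3/2}e^\psi\pi\|^2\le C\,a(\pi,\pi)$, so $a$ is an inner product. Let $\rho=\sigma^3e^{2\psi}z$. Then
$$\Big|\iint\rho\pi'\Big|\le\|\sigma^{3/2}e^\psi z\|\,\|\sigma^{3/2}e^\psi\pi'\|\le CZ\,a(\pi',\pi')^{1/2}.$$
By the Riesz theorem in the completion of $(\mathcal Z,a)$ there is a Cauchy sequence $\pi_n\in\mathcal Z$ representing this functional. Let $v=\lim e^\psi L\pi_n$ and $v_\omega=\lim\sigma^{3/2}e^\psi\pi_n$ in $L^2(Q)$; the second limit exists by Proposition 6.1. Then for all $\pi'\in\mathcal Z$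
$$\iint v\,e^\psi L\pi'+\iint_{\omega\times(0,T)}v_\omega\,\sigma^{3/2}e^\psi\pi'=\iint\rho\pi',\qquad\|v\|+\|v_\omega\|_{L^2(\omega\times(0,T))}\le CZ .\tag{10.2}$$
Taking $\pi'=z$, and noting $\iint\rho z=Z^2$ and $e^\psi Lz=F_1+F_2$,
$$Z^2=\iint v(F_1+F_2)+\iint_{\omega\times(0,T)}v_\omega\,\sigma^{3/2}w .\tag{10.3}$$

**Step 2: the adjoint equation.** *We show that $v$ is a strong solution.* Let $y=e^\psi v\in L^2(Q)$ and $\rho_1=\rho-1_\omega\sigma^{3/2}e^\psi v_\omega\in L^2(Q)$, so $\iint yL\pi'=\iint\rho_1\pi'$ for all $\pi'\in\mathcal Z$. By (5.2) let $\bar y\in\mathcal Z$ solve $-\bar y_t+\Delta\bar y=\rho_1$, $\bar y(0)=0$. For $\pi'\in\mathcal Z$ with $\pi'(T)=0$, integration by parts gives $\iint\bar yL\pi'=\iint\rho_1\pi'$, so $\iint(y-\bar y)L\pi'=0$. By (5.2), $L$ maps these $\pi'$ onto $L^2(Q)$. Hence $y=\bar y\in\mathcal Z$. Thus $v=e^{-\psi}y\in H^1_{loc}((0,T);L^2(D))\cap L^2_{loc}((0,T);H^2(D))$, and by (5.6)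
$$P^*v=G:=e^{-\psi}\rho_1=\sigma^3w-1_\omega\sigma^{3/2}v_\omega,\qquad\|\sigma^{-3/2}G\|\le Z+\|v_\omega\|_{L^2(\omega\times(0,T))}\le CZ .\tag{10.4}$$

**Step 3: the gradient of $v$.** *Lemma 9.1 needs it.* We have no decay of $v$ at $t=0,T$, so we cut off: for small $\delta>0$ let $\chi_\delta(t)=\min\{1,(t/\delta-1)_+,((T-t)/\delta-1)_+\}$. Multiply $P^*v=G$ by $-\sigma^{-2}\chi_\delta^2v$ and integrate:
$$\iint\sigma^{-2}\chi_\delta^2|\nabla v|^2=\tfrac12\iint(\sigma^{-2}\chi_\delta^2)'v^2+\iint\sigma^{-2}\chi_\delta^2\big(2v\langle\nabla\psi,\nabla v\rangle+(\beta+\Delta\psi)v^2-Gv\big).$$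
Here $|(\sigma^{-2})'|=2\sigma^{-3}|\sigma'|\le2\sigma^{-1}$. On $\operatorname{supp}\chi_\delta'$ we have $|\chi_\delta'|\le1/\delta$ and $\sigma^{-1}=t(T-t)/s\le2\delta T/s\le2\delta$, so $\sigma^{-2}|2\chi_\delta\chi_\delta'|\le8\delta$. Hence $(\sigma^{-2}\chi_\delta^2)'$ is bounded uniformly in small $\delta$. Moreover $2\sigma^{-2}|v||\nabla\psi||\nabla v|\le\frac12\sigma^{-2}|\nabla v|^2+Cv^2$ and $\sigma^{-2}|\beta+\Delta\psi|\le C$. Absorb half of the left side (finite, as $\chi_\delta$ has compact support in $(0,T)$) and let $\delta\to0$: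
$$\|\sigma^{-1}\nabla v\|\le C(\|v\|+\|\sigma^{-2}G\|)\le CZ .$$

**Step 4: $v$ in $L^2L^{p'}$.** Let $\tilde v=\sigma^{-3/2}v$. By (10.4),
$$-\tilde v_t+\Delta\tilde v+2\langle\nabla\psi,\nabla\tilde v\rangle+\beta\tilde v=\sigma^{-3/2}G-\Delta\psi\,\tilde v+\tfrac32\sigma^{-1}\sigma'\tilde v,$$
which is the equation of Lemma 9.1 with $\epsilon_0=-1$ and $F_1=0$. The right side has norm at most $\|\sigma^{-3/2}G\|+C\|\sigma^{-1/2}v\|\le CZ$, and $\sigma^{3/2}\tilde v=v$, $\sigma^{1/2}\nabla\tilde v=\sigma^{-1}\nabla v$ are in $L^2(Q)$. So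
$$\|\sigma^{-\frac34\kappa}v\|_{L^2L^{p'}}=\|\sigma^{\frac32-\frac34\kappa}\tilde v\|_{L^2L^{p'}}\le C(Z+\|v\|+\|\sigma^{-1}\nabla v\|)\le CZ .\tag{10.5}$$

**Step 5: closing the duality.** In (10.3), Hölder and (10.5) give $|\iint vF_1|\le\|\sigma^{-\frac34\kappa}v\|_{L^2L^{p'}}\|\sigma^{\frac34\kappa}F_1\|_{L^2L^p}\le CZN_1$, and (10.2) handles the rest: $Z^2\le CZ(N_1+\|F_2\|+Y)$. This is (10.1).

**Step 6: the bound for $X$.** *Now apply Lemma 9.1 to $w$ itself; first its gradient.* Multiply $Pw=F_1+F_2$ by $\sigma w$ and integrate; as in Section 6 there are no boundary terms in $t$: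
$$\iint\sigma|\nabla w|^2=\iint\sigma w\big(w_t-2\langle\nabla\psi,\nabla w\rangle+(\beta-\Delta\psi)w-F_1-F_2\big).$$
Use $|\iint\sigma ww_t|=\frac12|\iint\sigma'w^2|\le Z^2$, $2\sigma|w||\nabla\psi||\nabla w|\le\frac12\sigma|\nabla w|^2+C\sigma^3w^2$, $\sigma|\beta-\Delta\psi|w^2\le C\sigma^3w^2$, $\sigma|wF_2|\le F_2^2+\sigma^3w^2$, and
$$\iint\sigma|F_1w|\le\|\sigma^{\frac34\kappa}F_1\|_{L^2L^p}\|\sigma^{1-\frac34\kappa}w\|_{L^2L^{p'}}\le N_1X .$$
Hence $\|\sigma^{1/2}\nabla w\|^2\le C(Z^2+\|F_2\|^2+N_1X)$. Lemma 9.1 with $\epsilon_0=1$ and right-hand side $F_1+(F_2+\Delta\psi\,w)$, where $|\Delta\psi\,w|\le C\sigma|w|$, gives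
$$X\le C\big(N_1+\|F_2\|+Z+(N_1X)^{1/2}\big)\le\tfrac12X+C\big(N_1+\|F_2\|+Z\big).$$
As $X<\infty$, absorb $\frac12X$ and use (10.1) for $Z$. $\square$

**Remark 10.2.** It is instructive to redo this with Sobolev's inequality in place of Lemma 9.1. From $\|v\|+\|\sigma^{-1}\nabla v\|\le CZ$, interpolation $\|v\|_{p'}\le C\|v\|_2^{1-\kappa}\|v\|_{H^1}^\kappa$ gives only $\|\sigma^{-\kappa}v\|_{L^2L^{p'}}\le CZ$, and on the $w$ side $\|\sigma^{3/2}w\|$ and $\|\sigma^{1/2}\nabla w\|$ give only $\|\sigma^{\frac32-\kappa}w\|_{L^2L^{p'}}$. The net power would be $\frac32-2\kappa$, with threshold $\kappa=\frac34$, that is, $q=\frac{2N}3$ again. Lemma 9.1 improves $\kappa$ to $\frac34\kappa$ on each side.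

## 11. Absorbing $V$ and the explicit constant

*Proof of Theorem 2.1.* By Section 3 let $V$ be bounded with $\|V\|_{L^\infty L^q}\le M$, let $z_T\in H_0^1(\Omega)$, and first $T\le1$.

**Step 1: absorption.** *We choose $s$ so that the potential term is half of $X$.* Apply Theorem 10.1 to $\tilde z$ of (5.3) with $f_1=-\tilde V\tilde z\in L^2(Q)$, $f_2=0$, $w=e^\psi\tilde z$. Here $\|\tilde V\|_{L^\infty L^q(D)}\le2M$. By (2.3) on $D$, and since $(\frac32-\frac34\kappa)-\frac34\kappa=\frac32(1-\kappa)>0$ and $\sigma\ge4s/T^2$,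
$$N_1\le2M\|\sigma^{\frac34\kappa}w\|_{L^2L^{p'}}\le2M\Big(\frac{4s}{T^2}\Big)^{-\frac32(1-\kappa)}X .$$
Choose
$$s=K_0T+T^2(4C_*M)^{\frac2{3(1-\kappa)}} .$$
Then $s\ge K_0T$. If $M>0$, then $(4s/T^2)^{\frac32(1-\kappa)}\ge4C_*M$, so $C_*N_1\le\frac12X$; if $M=0$, $N_1=0$. Since $X<\infty$, Theorem 10.1 gives $\|\sigma^{3/2}w\|\le C_*\|\sigma^{3/2}w\|_{L^2(\omega\times(0,T))}$.

**Step 2: removing the weights.** On $[T/4,3T/4]$ we have $t(T-t)\ge\frac3{16}T^2$, so $1\le\sigma\le\frac{16s}{3T^2}$ and $\sigma^3e^{2\psi}\ge e^{-2B\sigma}\ge e^{-11Bs/T^2}$. Everywhere $\sigma^3e^{2\psi}\le\sigma^3e^{-2c\sigma}\le C$. Since $\omega\subset\Omega_1$, where $\tilde z=z$,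
$$\int_{T/4}^{3T/4}\|z(t)\|_{L^2(\Omega)}^2dt\le Ce^{Cs/T^2}\iint_{\omega\times(0,T)}z^2,\qquad\frac s{T^2}=\frac{K_0}T+(4C_*M)^{\frac2{3(1-\kappa)}} .\tag{11.1}$$

**Step 3: down to $t=0$.** *This is the computation of Section 1.* By (3.1), $\frac12\frac d{dt}\|z\|_2^2=\|\nabla z\|_2^2-\int Vz^2\ge-CM^{1/(1-\kappa)}\|z\|_2^2$, so $\|z(0)\|_2^2\le e^{CTM^{1/(1-\kappa)}}\|z(t)\|_2^2$. Integrate over $t\in[T/4,3T/4]$ and use (11.1):
$$\|z(0)\|_2^2\le\frac CT\exp\Big(C\big(\tfrac1T+M^{\frac2{3(1-\kappa)}}+TM^{\frac1{1-\kappa}}\big)\Big)\iint_{\omega\times(0,T)}z^2 .\tag{11.2}$$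
The constant depends on $V$ only through $M$, so by Section 3 this holds for every $V\in L^\infty((0,T);L^q(\Omega))$ with norm at most $M$ and every $z_T\in L^2(\Omega)$.

**Step 4: the stated constant.** *We remove $TM^{1/(1-\kappa)}$ by shortening the time.* For arbitrary $T>0$ apply (11.2) on $(0,T_1)$ with $T_1=\min\{T,1,M^{-\frac1{2(1-\kappa)}}\}$ (omit the last entry if $M=0$), which suffices by Section 3, Step 5. Then
$$T_1M^{\frac1{1-\kappa}}\le M^{\frac1{2(1-\kappa)}},\qquad\tfrac1{T_1}\le1+\tfrac1T+M^{\frac1{2(1-\kappa)}},\qquad M^{\frac1{2(1-\kappa)}}\le1+M^{\frac2{3(1-\kappa)}},$$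
the last because $x^{1/2}\le1+x^{2/3}$ for $x\ge0$. The prefactor $\frac C{T_1}$ is at most $Ce^{1/T_1}$. Altogether the constant is at most $\exp\big(C(1+\frac1T+M^{\frac2{3(1-\kappa)}})\big)$ with $C=C(\Omega,\omega,q)$. $\blacksquare$

Taking $q=\frac N2+\epsilon$: for every $\epsilon>0$, every $V\in L^\infty((0,T);L^{N/2+\epsilon}(\Omega))$, every non-empty open $\omega\subset\Omega$ and every $T>0$, system (2.1) is observable in the sense of (2.2). In particular the ball of Section 1 with $V=|x|^{-7/4}$ can be observed from an arbitrarily small $\omega$: with $q=\frac53$ and $\kappa=\frac9{10}$ the constant is $\exp\big(C(1+\frac1T+M^{20/3})\big)$.
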